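# Convex bodies with no convex optimal insulation

## 1. A disc wrapped in an annulus

Keep the disc $D=\{|x|<r\}\subset\mathbb R^2$ at constant temperature $\gamma>0$. We may place insulating material of area $\alpha$ around it, and everything beyond the material is at temperature $0$. If the material forms a concentric annulus, its outer radius $R$ is given by $\pi(R^2-r^2)=\alpha$, and the equilibrium temperature is
$$u(x)=\gamma\,\frac{\log(R/|x|)}{\log(R/r)},\qquad r\le|x|\le R .$$
It is harmonic, equals $\gamma$ on $|x|=r$ and $0$ on $|x|=R$. Its slope at $\partial D$, measured toward $D$, is the heat flux through each boundary point: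
$$q=\frac{\gamma}{r\log(R/r)} .\tag{1}$$
Suppose that a flux of size $q$ costs $\Gamma(q)$ per unit length, with $\Gamma$ convex and strictly increasing. The total cost is $2\pi r\,\Gamma(q)$. With $r=\gamma=1$ and $\alpha=\pi(e^2-1)$ we get $R=e$, $q=1$, and the cost is $2\pi\,\Gamma(1)$.

Can another shape with the same area do better? For the disc the answer is no, and we prove it in Section 3. So here a convex body has a convex best insulated shape $\Omega$ (body plus material). If the body $D$ is convex but not round, is there still a best $\Omega$ that is convex? That there is one is stated as a conjecture in *Interfaces and Free Boundaries* 9 (2007), 133–148. We shall see that it is false in every dimension $n\ge2$, and that in dimension $n\ge3$ it fails for every cost $\Gamma$ that is not affine.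

## 2. Admissible potentials, heat flow, and the theorems

Let $n\ge2$, let $D\subset\mathbb R^n$ be a bounded domain with smooth boundary (say $C^{2,\alpha'}$), let $\gamma>0$ and $\alpha>0$ be constants, and let $\Gamma:[0,\infty)\to\mathbb R$ be convex and strictly increasing.

**Definition (admissible potential, configuration).** A function $u:\mathbb R^n\setminus D\to[0,\infty)$ is *admissible* for $(D,\alpha)$ if $u\in C(\mathbb R^n\setminus D)\cap H^1_{\rm loc}(\mathbb R^n\setminus\overline D)$, $u=\gamma$ on $\partial D$, the set $\{u>0\}$ is bounded, $u$ is harmonic in $\{u>0\}\setminus\overline D$, and $|\{u>0\}\setminus\overline D|=\alpha$. Its *configuration* is $\Omega=D\cup\{u>0\}$. With the convention $u\equiv\gamma$ in $D$ we have $\Omega=\{u>0\}$.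

**Definition (heat flow).** Near $\partial D$ the function $u$ is harmonic on the exterior side and constant on $\partial D$, so it is smooth up to $\partial D$ from outside (for $C^{2,\alpha'}$ boundary, $C^2$ up to $\partial D$). Let $\mu$ be the unit normal of $\partial D$ pointing *into* $D$, and let $u_\mu=\langle\nabla u,\mu\rangle$, with $\nabla u$ taken from the exterior side. Then
$$J(u)=\int_{\partial D}\Gamma(u_\mu)\,d\sigma .$$
In Section 1, $\mu=-x/r$, and $u_\mu$ is the number $q$ in (1), which is positive.

**Problem 1** is to minimize $J$ over all admissible $u$. The configuration of a minimizer is called *optimal*. The **conjecture** says: if $D$ is convex (with $n,\partial D,\gamma,\Gamma,\alpha$ as above), then there is a convex optimal configuration.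

**Theorem 1.** Let $n=2$, $\gamma>0$, $\alpha>0$, and let $\Gamma$ be convex, strictly increasing, with $\int_1^\infty\Gamma(t)t^{-3}\,dt=\infty$ (for example $\Gamma(t)=t^p$ with $p\ge2$). There is $d>0$ such that for every sufficiently thin ellipse $D$ with foci $(\pm d,0)$ there is an admissible $u_c$ with $J(u_c)<J(u)$ for every admissible $u$ whose configuration is convex. In particular there is no convex optimal configuration.

**Theorem 2.** Let $n\ge3$, $\gamma>0$, and let $\Gamma:[0,\infty)\to\mathbb R$ be convex, strictly increasing and not affine. Then there are a bounded convex $D\subset\mathbb R^n$ with $C^\infty$ boundary and an $\alpha>0$ such that no convex configuration is optimal.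

**Theorem 3.** If $\Gamma(t)=at+b$ with $a>0$, then for every $n\ge2$, $\gamma,\alpha>0$ and every bounded convex $D$ of class $C^{2,\alpha'}$ a convex optimal configuration exists. (The proof relies on a theorem of Henrot and Shahgholian, quoted in Section 11. Theorem 3 is not used for the disproof.)

**Corollary.** For fixed $n\ge3$ and $\Gamma$, the conjecture holds for all $(D,\gamma,\alpha)$ if and only if $\Gamma$ is affine. For $\Gamma=t^p$ it fails for all $p>1$ if $n\ge3$, and for all $p\ge2$ if $n=2$.

The Corollary follows at once from the theorems; an affine strictly increasing $\Gamma$ has slope $a>0$. The case $n=2$, $\Gamma$ non-affine, $\int_1^\infty\Gamma t^{-3}dt<\infty$ (for example $t^p$ with $1<p<2$) is not decided here.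

We never need a minimizer to exist. In Theorems 1 and 2 we exhibit one admissible competitor that strictly beats every convex configuration.

## 3. The energy identity, the disc, and the term that has no sign

### 3.1 First consequences of admissibility

Let $u$ be admissible. On the boundary of the bounded open set $\{u>0\}\setminus\overline D$ the values of $u$ are $\gamma$ (on $\partial D$) or $0$, so the maximum principle gives $0\le u\le\gamma$. Hence
$$q:=u_\mu\ge0\quad\text{on }\partial D .$$
The set $\Omega$ is open and contains $\overline D$ (near $\partial D$ we have $u>0$ by continuity), and $|\Omega|=|D|+\alpha$.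

In $\mathbb R^n\setminus\overline D$ the function $u$ is subharmonic: where $u>0$ it has the mean value property on small balls, and where $u=0$ the sub-mean-value inequality is trivial. Put $w=\gamma-u$. Then $w$ is superharmonic in $\mathbb R^n\setminus\overline D$, $0\le w\le\gamma$, $w=0$ on $\partial D$, and $q$ is the derivative of $w$ along the normal pointing out of $D$. Thus a lower bound for $w$ near $\partial D$ bounds the flux from below, and an upper bound for $w$ bounds it from above.

A bounded continuous subharmonic function lies in $H^1_{\rm loc}$ (mollify and use Caccioppoli's inequality). So for our competitors, which will be continuous, nonnegative and harmonic where positive, the $H^1_{\rm loc}$ requirement is automatic.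

Finally, $\Gamma$ is continuous on $[0,\infty)$. At $0$, convexity gives $\limsup_{t\downarrow0}\Gamma(t)\le\Gamma(0)$ and monotonicity gives $\Gamma(t)\ge\Gamma(0)$.

### 3.2 The identity

We want to turn weighted integrals of the flux over $\partial D$ into volume integrals. Let $s\in(0,\gamma)$ be a regular value of $u$ in $\{u>0\}\setminus\overline D$; by Sard's theorem almost every $s$ is. Put $G_s=\{u>s\}\setminus\overline D$. This set is bounded, and its boundary consists of $\partial D$ and the compact smooth hypersurface $\{u=s\}$, which does not meet $\partial D$. On $\partial D$ the outer normal of $G_s$ is $\mu$. For a Lipschitz function $\varphi$ on $\mathbb R^n$, apply the divergence theorem to $\varphi(u-s)\nabla u$. The field vanishes on $\{u=s\}$, and $\Delta u=0$, so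
$$(\gamma-s)\int_{\partial D}\varphi q\,d\sigma=\int_{G_s}\varphi|\nabla u|^2+\int_{G_s}(u-s)\,\nabla u\cdot\nabla\varphi .\tag{2}$$
With $\varphi\equiv1$ and $s\to0$ through regular values, monotone convergence gives
$$\int_{\{u>0\}\setminus\overline D}|\nabla u|^2=\gamma\int_{\partial D}q\,d\sigma<\infty .\tag{3}$$

### 3.3 A capacity bound in the plane

Recall that the *symmetric decreasing rearrangement* $V^\sharp$ of a nonnegative, compactly supported function $V$ on $\mathbb R^2$ is the radial nonincreasing function whose superlevel sets have the same areas as those of $V$. For instance, $V(y)=(1-|y-y_0|)^+$ has $V^\sharp(y)=(1-|y|)^+$. The Pólya–Szegő inequality says that if $V$ is Lipschitz, so is $V^\sharp$, and $\int|\nabla V^\sharp|^2\le\int|\nabla V|^2$.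

**Lemma 1.** Let $V:\mathbb R^2\to[0,M]$ be Lipschitz with compact support, $M>0$, $V=M$ on $\{|y|\le r\}$ with $r>0$, and $|\{V>0\}|\le\pi R^2$. Then $R>r$ and $\int|\nabla V|^2\ge 2\pi M^2/\log(R/r)$.

Proof. The open set $\{V>0\}$ contains the closed disc of radius $r$, so its area exceeds $\pi r^2$ and $R>r$. Write $V^\sharp(y)=v(|y|)$. Since $|\{V=M\}|\ge\pi r^2$, $v=M$ on $[0,r]$; since $|\{V>0\}|\le\pi R^2$, $v=0$ on $[R,\infty)$. By Cauchy–Schwarz,
$$M^2=\Big(\int_r^R v'(t)\,dt\Big)^2\le\int_r^R v'(t)^2\,t\,dt\cdot\int_r^R\frac{dt}t ,$$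
so $\int|\nabla V|^2\ge\int|\nabla V^\sharp|^2\ge2\pi\int_r^Rv'^2t\,dt\ge2\pi M^2/\log(R/r)$. $\square$

To apply the lemma to potentials we truncate them.

**Lemma 2.** Let $u$ be admissible and $s\in(0,\gamma)$ a regular value. The function $V_s$ equal to $\gamma-s$ on $\overline D$ and to $(u-s)^+$ elsewhere is Lipschitz on $\mathbb R^n$ with compact support, and $0\le V_s\le\gamma-s$.

Proof. It is continuous, and on the compact set $\{x\notin D:u\ge s\}$ the gradient of $u$ is bounded, by $N$ say, because $u$ is $C^1$ up to $\partial D$. Off $G_s$ the only values of $V_s$ are $0$ and $\gamma-s$. On a segment, let $g$ be the restriction of $V_s$ parametrized by arc length, and suppose $g(t_1)<g(t_2)$, with $t_1<t_2$ after reversing the segment if necessary. Let $t'$ be the last time in $[t_1,t_2]$ with $g\le g(t_1)$, and $t''$ the first time after $t'$ with $g\ge g(t_2)$. On $(t',t'')$ the values of $g$ lie strictly between $0$ and $\gamma-s$, so this piece of the segment lies in $G_s$, and $g(t_2)-g(t_1)=g(t'')-g(t')\le N(t''-t')$. $\square$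

### 3.4 The disc is settled

Let $D=\{|x|<r\}\subset\mathbb R^2$, let $u$ be any admissible potential, and let $\pi R^2=\pi r^2+\alpha$. Lemma 1 applied to $V_s$ gives $\int_{G_s}|\nabla u|^2\ge2\pi(\gamma-s)^2/\log(R/r)$. Let $s\to0$ and use (3): $\int_{\partial D}q\,d\sigma\ge2\pi\gamma/\log(R/r)$. Jensen's inequality and monotonicity of $\Gamma$ give
$$J(u)\ge2\pi r\,\Gamma\Big(\frac1{2\pi r}\int_{\partial D}q\,d\sigma\Big)\ge2\pi r\,\Gamma\Big(\frac{\gamma}{r\log(R/r)}\Big),$$
which is the cost of the annulus. So the concentric disc is optimal for every $\Gamma$.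

### 3.5 Where this argument stops

Jensen's inequality is sharp only if the flux is constant on $\partial D$. For a general body the natural refinement is a tangent line at an expected flux $q^*(x)$: with $m$ a slope of $\Gamma$ at $q^*$,
$$\Gamma(q)\ge\Gamma(q^*)+m\,(q-q^*) .$$
This asks for a lower bound on $\int m\,q\,d\sigma$, and (2) with $\varphi=m$ is the tool. If $\Gamma$ is affine, $m$ is constant, the last term in (2) vanishes, and $J$ is an affine function of the Dirichlet energy; Section 11 proves the conjecture in that case. If $\Gamma$ is not affine, $m$ varies with the point, and the last term of (2), $\int(u-s)\nabla u\cdot\nabla m$, has no sign. This is where the method stops.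

We go past this point in two ways. In the plane we look at bodies so thin that the cost is concentrated at two tips, and compare fluxes there pointwise. In dimension $n\ge3$ we look at bodies so long that the weight $m$ varies slowly and the bad term is negligible. The tangent-line method then becomes sharp, and it shows what the best shape must nearly be.

## 4. Thin ellipses in the plane: two blobs beat every convex wrapping

### 4.1 What the tips of a segment cost

Let us first see where the exponent $3$ in $\int\Gamma t^{-3}$ comes from. Use elliptic coordinates $(x,y)=(\cosh\xi\cos\eta,\sinh\xi\sin\eta)$, that is, $z=\cosh\zeta$ with $\zeta=\xi+i\eta$. The segment $[-1,1]$ is $\xi=0$, and the length scale there is $|dz/d\zeta|=|\sin\eta|$. If $w_\xi\approx c$ near the tip $\eta=0$, the flux is $c/|\sin\eta|$, and near this tip the cost is about $2\int_0^b\Gamma(c/\eta)\,\eta\,d\eta$. For $\Gamma=t^p$ this is $2c^p\int_0^b\eta^{1-p}d\eta$, which diverges exactly when $p\ge2$. In general the substitution $t=c/\eta$ turns it into $2c^2\int\Gamma(t)t^{-3}dt$. So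 for very thin ellipses the tips dominate, and the coefficient $c$ at the tips decides which configuration is cheaper.

How large is $c$? It is about $\gamma$ divided by the room available in the $\zeta$-plane. A convex $\Omega$ of small area contains the long segment, so it is thin: $|y|\lesssim\alpha$. Near the tip $z-1\approx\zeta^2/2$, so the room in the $\zeta$-plane is of order $\sqrt\alpha$, and $c\gtrsim\gamma\alpha^{-1/2}$. A nonconvex $\Omega$ may put a blob of area about $\alpha/2$ at each tip. The blob has $z$-radius of order $\sqrt\alpha$ and $\zeta$-radius of order $\alpha^{1/4}$, so $c\lesssim\gamma\alpha^{-1/4}$. For small $\alpha$ the blobs win. The rest of this section makes this precise.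

### 4.2 Proof of Theorem 1

**Step 1: reduction to foci $(\pm1,0)$ and small $\alpha$.** For $t>0$ let $u'(x)=u(x/t)$ and $D'=tD$. The volume is multiplied by $t^2$, and $J_\Gamma(u')=t\,J_{\Gamma_t}(u)$ with $\Gamma_t(s)=\Gamma(s/t)$. The function $\Gamma_t$ is again convex and strictly increasing, and $\int_1^\infty\Gamma_t(s)s^{-3}ds=t^{-2}\int_{1/t}^\infty\Gamma(v)v^{-3}dv=\infty$. Convexity of configurations is preserved. So it suffices to find an absolute constant $\alpha_*>0$ such that the theorem holds with $d=1$ whenever $\alpha\le\alpha_*$. For general $\alpha$ take $d=t$ with $\alpha/t^2\le\alpha_*$.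

**Step 2: the functional in elliptic coordinates.** Let $D_\tau=\{0\le\xi<\tau\}$, the open ellipse with semi-axes $\cosh\tau,\sinh\tau$ and foci $(\pm1,0)$. It contains $[-1,1]\times\{0\}$, and $|D_\tau|=\pi\sinh\tau\cosh\tau$. The map $z=\cosh\zeta$ is conformal from $\{\xi>\tau,\ \eta\in\mathbb R/2\pi\mathbb Z\}$ onto $\mathbb R^2\setminus\overline{D_\tau}$, with $|dz/d\zeta|^2=|\sinh\zeta|^2=\sinh^2\xi+\sin^2\eta$. Let
$$h(\eta)=(\sinh^2\tau+\sin^2\eta)^{1/2}.$$
On $\partial D_\tau$ we have $q=w_\xi(\tau,\eta)/h$ and $d\sigma=h\,d\eta$, so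
$$J(u)=\int_0^{2\pi}\Gamma\big(w_\xi(\tau,\eta)/h(\eta)\big)\,h(\eta)\,d\eta .\tag{4}$$
Sub- and superharmonicity survive the conformal change of variables.

**Step 3: convex configurations have large $w_\xi$ at the tips.** Assume $\alpha\le\frac1{16}$, let $\tau$ be so small that $|D_\tau|\le\alpha$, and let $\Omega$ be a convex configuration. If $(x,y)\in\Omega$, the triangle with vertices $(\pm1,0)$ and $(x,y)$ lies in $\overline\Omega$ up to boundary and has area $|y|$, so $|y|\le|\Omega|=|D_\tau|+\alpha\le2\alpha$. Hence $w=\gamma$ wherever $|y|>2\alpha$.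

Let $\rho=4\sqrt\alpha\le1$. On the arc $\zeta=\tau+\rho e^{i\theta}$, $|\theta|<\pi/2$, we have $\sinh\xi\ge\xi\ge\rho\cos\theta$ and $|\sin\eta|\ge\frac2\pi|\eta|=\frac2\pi\rho|\sin\theta|$, so
$$|y|=\sinh\xi\,|\sin\eta|\ge\rho\cos\theta\cdot\tfrac2\pi\rho|\sin\theta|=\tfrac{\rho^2}\pi|\sin2\theta| .$$
If $|\theta|\in[\frac\pi{12},\frac{5\pi}{12}]$, then $|\sin2\theta|\ge\frac12$ and $|y|\ge\rho^2/(2\pi)=8\alpha/\pi>2\alpha$, so $w=\gamma$ there.

Fix once and for all a continuous $\psi$ on the closed right half of the unit circle, $0\le\psi\le1$, $\psi\not\equiv0$, supported in $\{|\theta|\in[\frac\pi{12},\frac{5\pi}{12}]\}$. Let $\omega(X,Y)$ be the harmonic function in the right half of the unit disc with boundary values $\psi$ on the arc and $0$ on the diameter; these data are continuous. On the boundary of the half disc $\{|\zeta-\tau|<\rho,\ \xi>\tau\}$ we have $w\ge\gamma\,\omega((\zeta-\tau)/\rho)$: on the arc $w=\gamma$ where $\psi\ne0$, and $w\ge0$ everywhere. Since $w$ is superharmonic, the inequality holds in the half disc. By reflection $\omega$ is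 smooth up to the open diameter, and by Hopf's lemma
$$c_0:=\min_{|Y|\le1/2}\partial_X\omega(0,Y)>0,$$
an absolute constant. Both functions vanish on $\xi=\tau$, so comparing derivatives there gives
$$w_\xi(\tau,\eta)\ge\frac{c_0\gamma}{4\sqrt\alpha}\qquad(|\eta|\le2\sqrt\alpha).\tag{5}$$
The same bound holds for $|\eta-\pi|\le2\sqrt\alpha$: the argument at $\tau+i\pi$ is identical, because $|y|=\sinh\xi|\sin\eta|$ does not change under $\eta\mapsto\eta+\pi$.

**Step 4: the competitor with two blobs.** We build an admissible $u_c$ with a large half disc (in the $\zeta$-plane) at each tip and a thin collar elsewhere. Let $\rho_1=(\alpha/64)^{1/4}\le\frac12$ and $\tau\le\rho_1$. For $\delta>0$ let $G_\delta$ be the union of the strip $\{\tau<\xi<\tau+\delta\}$ and the open right half discs of radius $\rho_1$ about $\tau$ and $\tau+i\pi$.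

On the half discs $\xi\le2\rho_1\le1$, so $\sinh\xi\le1.2\,\xi$ and
$$\sinh^2\xi+\sin^2\eta\le1.44\cdot4\rho_1^2+\rho_1^2<7\rho_1^2 .$$
Together they have image area less than $7\pi\rho_1^4<22\alpha/64<\alpha/2$. The image area of $G_\delta$ is continuous and increasing in $\delta$, is less than $\alpha/2$ in the limit $\delta\to0$, and tends to $\infty$. So some $\delta=\delta(\tau)$ gives area exactly $\alpha$. Then the strip alone has image area at least $\alpha/2$, and therefore
$$\frac\alpha2\le\int_\tau^{\tau+\delta}\!\!\int_0^{2\pi}(\sinh^2\xi+\sin^2\eta)\,d\eta\,d\xi\le2\pi\delta\big(\sinh^2(\tau+\delta)+\tfrac12\big).$$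
If $\delta<1$, then $\tau+\delta\le\frac32$ and the right side is at most $32\,\delta$. Hence in all cases $\delta\ge\delta_0:=\min(1,\alpha/64)$, a bound independent of $\tau$.

The outer boundary of $G_\delta$ is the graph over $\eta$ of $\tau+\max\{\delta,\sqrt{(\rho_1^2-\eta^2)_+},\sqrt{(\rho_1^2-(\eta-\pi)^2)_+}\}$. This function is Lipschitz: where a root exceeds $\delta$, its slope is at most $\rho_1/\delta$. So the exterior cone condition holds, and the Dirichlet problem in the image of $G_\delta$ with values $\gamma$ on $\partial D_\tau$ and $0$ on the outer boundary has a solution $u_c$ that is continuous up to the boundary. Extend it by $0$. Since $G_\delta$ is connected, $u_c>0$ in it. So $|\{u_c>0\}\setminus\overline{D_\tau}|=\alpha$, and $u_c$ is admissible.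

**Step 5: flux bounds for the competitor.** For harmonic $v$ in a disc $B_R$ of the plane, $|\nabla v(0)|\le\frac2R\sup_{B_R}|v|$ (write the mean of $\partial_ev$ over a disc as a boundary integral). Let $w_c=\gamma-u_c$. It vanishes on $\xi=\tau$, and its odd reflection in $\xi=\tau$ is harmonic and bounded by $\gamma$. At a point $(\tau,\eta)$ with $|\eta|\le\rho_1/2$, the disc of radius $\rho_1/2$ lies in the reflected half disc of radius $\rho_1$; similarly near $\pi$. At every point $(\tau,\eta)$ the disc of radius $\delta_0\le\delta$ lies in the reflected strip. So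
$$(w_c)_\xi(\tau,\eta)\le P:=\frac{4\gamma}{\rho_1}\ \text{ if }|\eta|\le\tfrac{\rho_1}2\text{ or }|\eta-\pi|\le\tfrac{\rho_1}2,\qquad (w_c)_\xi\le P':=\frac{2\gamma}{\delta_0}\ \text{ everywhere}.\tag{6}$$

**Step 6: comparison.** We have $2P=8\gamma\cdot64^{1/4}\alpha^{-1/4}=16\sqrt2\,\gamma\alpha^{-1/4}$. If $\alpha^{1/4}\le c_0/(64\sqrt2)$, then the right side of (5) is at least $2P$. So we take
$$\alpha_*=\min\Big\{\tfrac1{16},\Big(\frac{c_0}{64\sqrt2}\Big)^4\Big\}.$$
Let $b=\min(2\sqrt\alpha,\rho_1/2)<\pi/2$ and $E=\{|\eta|\le b\}\cup\{|\eta-\pi|\le b\}$. On $E$ the convex configuration has $w_\xi\ge2P$ and the competitor has $(w_c)_\xi\le P$. Off $E$ we use $q\ge0$ and $(w_c)_\xi\le P'$. By monotonicity of $\Gamma$ and (4), for every convex configuration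
$$J(u)-J(u_c)\ge\int_E\Big[\Gamma\Big(\frac{2P}h\Big)-\Gamma\Big(\frac Ph\Big)\Big]h\,d\eta-\int_{E^c}\Big[\Gamma\Big(\frac{P'}h\Big)-\Gamma(0)\Big]h\,d\eta .\tag{7}$$
On $E^c$ we have $\sin b\le h\le\cosh\tau\le2$, so the last integral is at most $4\pi[\Gamma(P'/\sin b)-\Gamma(0)]$, a number independent of $\tau$ and $u$.

By convexity $\Gamma(2t)-\Gamma(t)\ge\Gamma(t)-\Gamma(0)$, so the first integral is at least $\int_E[\Gamma(P/h)-\Gamma(0)]h\,d\eta$. The function $s\mapsto s[\Gamma(P/s)-\Gamma(0)]$ on $(0,\infty)$ is nonnegative, continuous, and nonincreasing because $(\Gamma(t)-\Gamma(0))/t$ is nondecreasing. As $\tau\to0$, $h\to|\sin\eta|$, which is at most $|\eta|$ near $0$ and at most $|\eta-\pi|$ near $\pi$. By Fatou's lemma the $\liminf$ of the first integral as $\tau\to0$ is at least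
$$4\int_0^b\eta\,\big[\Gamma(P/\eta)-\Gamma(0)\big]d\eta=4P^2\int_{P/b}^\infty\frac{\Gamma(t)-\Gamma(0)}{t^3}\,dt=\infty .$$
The numbers $P,P',b$ do not depend on $\tau$ or $u$. Hence for all sufficiently small $\tau$, $J(u)>J(u_c)$ for every convex configuration. This proves Theorem 1. $\blacksquare$

**Remark.** For fixed $\tau$ the conclusion only needs the right side of (7) to be positive. Its derivation uses monotonicity of $\Gamma$, and since $h\ge\sinh\tau$ it involves only values of $\Gamma$ on $[0,\max(2P,P')/\sinh\tau]$. So we may make $\Gamma$ affine beyond this interval, keeping it convex and increasing, and obtain counterexamples of linear growth.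

## 5. Long bodies, slice by slice: a model computation

We turn to $n\ge3$. Write points as $(x,y)\in\mathbb R^k\times\mathbb R^2$ with $k=n-2\ge1$. Take a body $\{|y|<r(x)\}$ whose radius varies very slowly with $x$, wrapped in $\{|y|<R(x)\}$. In each slice $x=\text{const}$ the picture should be Section 1, with flux given by (1). This suggests the model problem: given $r(x)$, choose $R(x)$ to minimize
$$\int2\pi r\,\Gamma(q)\,dx,\qquad q=\frac{\gamma}{r\log(R/r)},\qquad\text{with }\int\pi R^2dx\text{ prescribed.}$$

Put $S=R^2$, so $rq=2\gamma/\log(S/r^2)$. This is a convex function of $S>r^2$, so the integrand is a convex function of $S$ and stationarity means minimality. For differentiable $\Gamma$,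
$$\frac{d(rq)}{dS}=-\frac{2\gamma}{S\log^2(S/r^2)}=-\frac{\gamma}{2R^2\log^2(R/r)}=-\frac{r^2q^2}{2\gamma R^2}.$$
So $\frac{d}{dS}\big(2\pi r\Gamma(q)\big)=-\frac\pi\gamma\,\Gamma'(q)\,r^2q^2/R^2$ must be the same in all slices; call it $-\pi/(\gamma\Theta^2)$. The slice condition is
$$r\,q\,\sqrt{\Gamma'(q)}=\frac R\Theta .\tag{8}$$
For a fixed multiplier $\Theta$ this makes $R$ a function of $r$. If $D$ is a truncated cone, $r$ is affine along it, and convexity of $\Omega$ would force $R$ to be a *concave* function of $r$. We test two costs by hand.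

*$\Gamma(t)=t$.* Then (8) reads $\gamma/\log(R/r)=R/\Theta$, so $r=Re^{-a/R}$ with $a=\Theta\gamma$. We compute $dr/dR=e^{-a/R}(1+a/R)>0$ and $d^2r/dR^2=e^{-a/R}a^2/R^3>0$. So $r$ is an increasing convex function of $R$, and $R$ is concave in $r$. There is no contradiction, in agreement with Theorem 3.

*$\Gamma(t)=t^2$.* With $\rho=R/r$, (8) reads $\sqrt2\,q^{3/2}=\rho/\Theta$, so $q$ is a constant times $\rho^{2/3}$. With $L=\log\rho$, and up to one common constant factor,
$$r=\frac{e^{-2L/3}}L,\qquad R=\frac{e^{L/3}}L,\qquad\frac{dR}{dr}=-e^L\,\frac{L-3}{2L+3},\qquad\frac{d}{dL}\Big[e^L\frac{L-3}{2L+3}\Big]=e^L\,\frac{L(2L-3)}{(2L+3)^2}.$$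
Since $r$ decreases in $L$, for $L>\frac32$ the slope $dR/dr$ increases with $r$: $R$ is a strictly *convex* function of $r$. For $L>3$ it is even decreasing, so the thin end gets the thicker insulated shape. In the model, the best wrapping of such a truncated cone is not convex.

The slices must be at least two-dimensional for this. If the slices are intervals, with a layer of thickness $t$ on a flat side, the flux is $\gamma/t$. The function $t\mapsto\Gamma(\gamma/t)$ is convex, so by Jensen's inequality the model prefers a uniform layer and nothing happens. This is why the plane needed a separate argument.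

It remains to treat every non-affine $\Gamma$, to build a smooth convex body, and to replace the model by proved inequalities. This is the content of the next five sections, which prove Theorem 2. Subtracting a constant from $\Gamma$ changes $J$ by a constant, so from now on, until the end of Section 10, **$\Gamma(0)=0$**. Then $\Gamma\ge0$, $\Gamma(t)>0$ for $t>0$, and $\Gamma(t)/t$ is nondecreasing.

## 6. Every non-affine cost has a non-concave profile

Recall that a convex function has one-sided derivatives $\Gamma'_-(q)\le\Gamma'_+(q)$ at $q>0$, and $\partial\Gamma(q)=[\Gamma'_-(q),\Gamma'_+(q)]$ is the set of slopes $m$ with $\Gamma(t)\ge\Gamma(q)+m(t-q)$ for all $t$. For $\Gamma(t)=\max(t,2t-1)$ we have $\partial\Gamma(q)=\{1\}$ for $q<1$, $\partial\Gamma(1)=[1,2]$, and $\partial\Gamma(q)=\{2\}$ for $q>1$. Because $\Gamma'$ may jump or be constant on intervals, neither $q$ nor $m$ is a good parameter in (8). The sum $q+m$ is.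

**Step 1: parametrize the slopes by $\kappa=q+m$.** Let $m_0=\Gamma'(0+)\ge0$. The functions $q\mapsto q+\Gamma'_\pm(q)$ on $(0,\infty)$ are strictly increasing, tend to $m_0$ as $q\downarrow0$ (here continuity of $\Gamma$ at $0$ is used), and tend to $\infty$. For $\kappa>m_0$ there is a unique $q=q(\kappa)>0$ with
$$q+\Gamma'_-(q)\le\kappa\le q+\Gamma'_+(q).$$
Existence: let $q=\sup\{p>0:p+\Gamma'_-(p)\le\kappa\}$. Left continuity of $\Gamma'_-$ gives the first inequality. For $p>q$ we have $p+\Gamma'_-(p)>\kappa$, and $\Gamma'_-(p)\to\Gamma'_+(q)$ as $p\downarrow q$ gives the second. Uniqueness: if $q<q'$ both qualified, then $\kappa\le q+\Gamma'_+(q)<q'+\Gamma'_-(q')\le\kappa$.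

Put $m(\kappa)=\kappa-q(\kappa)\in\partial\Gamma(q(\kappa))$. For $\kappa<\kappa'$, monotonicity of slopes gives $(q'-q)(m'-m)\ge0$, and the sum of the two factors is $\kappa'-\kappa>0$. So both are nonnegative and at most $\kappa'-\kappa$: **$q$ and $m$ are nondecreasing and $1$-Lipschitz in $\kappa$**. In the example $\max(t,2t-1)$ we have $m_0=1$, and $(q,m)$ equals $(\kappa-1,1)$ for $1<\kappa\le2$, $(1,\kappa-1)$ for $2\le\kappa\le3$, and $(\kappa-2,2)$ for $\kappa\ge3$.

Moreover
$$m\ge\Gamma'_-(q)\ge\frac{\Gamma(q)}q>0,\tag{9}$$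
and $m\ge m_0$, hence $0<q(\kappa)\le\kappa-m_0\to0$ as $\kappa\downarrow m_0$.

**Step 2: use that $\Gamma$ is not affine.** Every pair $(q,m)$ with $q>0$, $m\in\partial\Gamma(q)$ occurs, for $\kappa=q+m$. So $m(\cdot)$ is not constant; otherwise $\Gamma$ would have constant derivative on $(0,\infty)$ and be affine. Choose $\kappa_b<\kappa_c$ with $m_b<m_c$ (indices denote values at these parameters). For $\kappa_a<\kappa_b$ with $q_a<q_b$ put
$$\lambda=\frac{1/q_b-1/q_c}{1/q_a-1/q_c}\in[0,1).$$
As $\kappa_a\downarrow m_0$ we have $q_a\to0$, so $\lambda\to0$, while $m_a\le m_b$ stays bounded. So we can fix $\kappa_a$ with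
$$\sqrt{m_b}<\lambda\sqrt{m_a}+(1-\lambda)\sqrt{m_c} .\tag{10}$$

**Step 3: define the profile.** For large $\Theta$ define on $[\kappa_a,\kappa_c]$
$$\rho=\Theta q\sqrt m\ (\ge e),\qquad r=\frac{\gamma}{q\log\rho},\qquad R=\rho r=\frac{\Theta\gamma\sqrt m}{\log\rho}.$$
This is (1) and (8) solved for $r$ and $R$. Since $q,m$ are positive and nondecreasing and $q+m$ is strictly increasing, $\rho$ is strictly increasing. Hence $r$ is continuous and strictly decreasing in $\kappa$, and $R$ may be regarded as a function of $r\in[r_-,r_+]:=[r_c,r_a]$.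

For fixed $\kappa$, $\log\rho=\log\Theta+\log(q\sqrt m)$, so as $\Theta\to\infty$
$$\frac{r\log\Theta}\gamma\to\frac1q,\qquad\frac{R\log\Theta}{\Theta\gamma}\to\sqrt m .$$
Write $r_b=\lambda_\Theta r_a+(1-\lambda_\Theta)r_c$; then $\lambda_\Theta\in(0,1)$ and $\lambda_\Theta\to\lambda$. By (10), for a suitable large $\Theta$, which is now **fixed**,
$$R_b<\lambda_\Theta R_a+(1-\lambda_\Theta)R_c .\tag{11}$$
So $R$ is a non-concave function of $r$ on $[r_-,r_+]$.

**Step 4: the profile is Lipschitz in $r$.** This is needed so that slowly varying $r$ gives slowly varying $q,m,R$. We have $\log(\gamma/r)=\log q+\log\log\rho$. For $\kappa<\kappa'$ in $[\kappa_a,\kappa_c]$ (a prime denotes values at $\kappa'$), since $\log\rho$ lies in a fixed interval $[1,C]$ and $q,m$ are bounded above,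
$$\log\log\rho'-\log\log\rho\ge c(\log\rho'-\log\rho)=c\Big[\log\frac{q'}q+\frac12\log\frac{m'}m\Big]\ge c'\big[(q'-q)+(m'-m)\big]=c'(\kappa'-\kappa).$$
Also $\log q'\ge\log q$. So $\kappa'-\kappa\le C\log(r/r')\le C(r-r')$. Thus $\kappa$ is a Lipschitz function of $r$, hence so are $q$, $m$ and $R=\Theta q\sqrt m\,r$. We write $q(r),m(r),R(r)$. They lie between positive constants, and
$$q=\frac{\gamma}{r\log(R/r)},\qquad m\in\partial\Gamma(q),\qquad r\,q\,\sqrt m=\frac R\Theta,\qquad R\ge e\,r .\tag{12}$$

From here on $C,c$ denote positive constants, possibly different at each occurrence, independent of the small parameter $\varepsilon$ and of the configuration.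

## 7. The convex body $D_\varepsilon$

We need a smooth bounded convex body of length $1/\varepsilon$ whose radius runs linearly from $r_-$ to $r_+$, with uniform estimates at the caps.

Let $\beta=r_+-r_-$, $\ell(X_1)=r_-+\beta X_1$, $Q=[0,1]^k$, $Q_\varepsilon=\varepsilon^{-1}Q$, $0<\varepsilon\le1$. Let $\nu$ be the convolution of $|\cdot|$ with an even mollifier supported in $|s|\le r_-/4$. It is smooth, even, convex, $\nu(s)\ge|s|$ by Jensen, $\nu(s)=|s|$ for $|s|\ge r_-/2$, and $\nu\le r_-/2$ on $|s|\le r_-/2$, since an even convex function is nondecreasing on $[0,\infty)$. Let $\vartheta(s)=\int_0^s(s-t)e^{-1/t}dt$ for $s>0$ and $\vartheta=0$ for $s\le0$. It is smooth and convex, $\vartheta''=e^{-1/s}\in[0,1]$ for $s>0$, and it is superlinear at $+\infty$ because $\vartheta'(s)=\int_0^se^{-1/t}dt\to\infty$. Define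
$$F(x,y)=\nu(|y|)+\sum_{i=1}^k\big[\vartheta(-x_i)+\vartheta(x_i-\tfrac1\varepsilon)\big]-\ell(\varepsilon x_1),\qquad D_\varepsilon=\{F<0\}.$$

**Smoothness and convexity.** $F$ is smooth ($\nu$ is even), convex ($\nu$ is convex and nondecreasing on $[0,\infty)$), and $|D^2F|\le M$ with $M$ independent of $\varepsilon$. On $Q_\varepsilon\times\{0\}$ we have $F\le r_-/2-r_-=-r_-/2$. A convex function with negative values has nonzero gradient on its zero set. So $D_\varepsilon$ is convex with $C^\infty$ boundary $\{F=0\}$, and it is bounded by the next paragraph.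

**Size.** On $\overline{D_\varepsilon}$ the sum of the $\vartheta$-terms is at most $\ell(\varepsilon x_1)$. If $t=x_1-\frac1\varepsilon>0$, then $\vartheta(t)\le\ell(\varepsilon x_1)\le r_++\beta t$, which bounds $t$. Hence $\ell(\varepsilon x_1)\le C$ on $\overline{D_\varepsilon}$, and then all $\vartheta(-x_i),\vartheta(x_i-\frac1\varepsilon)\le C$. So there is $S_0$ independent of $\varepsilon$ with $\overline{D_\varepsilon}\subset\{x\in(-S_0,\frac1\varepsilon+S_0)^k\}$. Also $|y|\le\nu(|y|)\le\ell(\varepsilon x_1)\le C$.

**Sections.** For $x\in Q_\varepsilon$ the section of $D_\varepsilon$ is exactly $\{|y|<\ell(\varepsilon x_1)\}$. Indeed the condition is $\nu(|y|)<\ell(\varepsilon x_1)$, and $\ell\ge r_-$: for $|y|\ge r_-/2$ we have $\nu(|y|)=|y|$, and for $|y|<r_-/2$ both $\nu(|y|)$ and $|y|$ are below $\ell$. With $c(x_1)=\min(\max(\varepsilon x_1,0),1)$, on $\overline{D_\varepsilon}$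
$$|y|\le\ell(\varepsilon x_1)\le\ell(c(x_1))+\beta\varepsilon S_0\le1.1\,\ell(c(x_1))\qquad\text{for small }\varepsilon .\tag{13}$$

**Uniform interior balls.** Let $p=(x,y)\in\partial D_\varepsilon$ and let $z=(\text{projection of }x\text{ on }Q_\varepsilon,\,0)$. Then $F(z)\le-r_-/2$ and $|p-z|\le C$. Convexity gives $-r_-/2\ge\nabla F(p)\cdot(z-p)$, hence $|\nabla F(p)|\ge c$. For $v=-\nabla F(p)/M+e$ with $|e|<|\nabla F(p)|/M$, Taylor's formula gives
$$F(p+v)\le\nabla F(p)\cdot v+\tfrac M2|v|^2=\tfrac M2|e|^2-\frac{|\nabla F(p)|^2}{2M}<0 .$$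
So the open ball of radius $|\nabla F(p)|/M$ about $p-\nabla F(p)/M$ lies in $D_\varepsilon$ and has $p$ on its boundary. Consequently there is a uniform $c_1>0$ such that at each $p\in\partial D_\varepsilon$ a ball of radius $c_1$ in $D_\varepsilon$ touches $\partial D_\varepsilon$ at $p$.

**Areas.** Surface area is monotone under inclusion of convex bodies. For an open unit ball $B$, $D_\varepsilon\cap B$ is convex, so $\sigma(\partial D_\varepsilon\cap B)\le|\partial B|$. Covering by unit balls gives $|\partial D_\varepsilon|\le C\varepsilon^{-k}$. The part of $\partial D_\varepsilon$ over points $x\notin Q_\varepsilon$, or over points within $\varepsilon^{-1/2}$ of $\partial Q_\varepsilon$, is covered by $C\varepsilon^{-k+1/2}$ unit balls and has area at most $C\varepsilon^{-k+1/2}$. On the lateral part over $\operatorname{int}Q_\varepsilon$ (where $|y|=\ell(\varepsilon x_1)$), $d\sigma=\sqrt{1+\varepsilon^2\beta^2}\,\ell\,d\theta\,dx$.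

**Starred quantities.** Write $q^*,m^*,R^*$ for $q,m,R$ of (12) evaluated at $r=\ell(c(x_1))$, and $S^*=R^{*2}$. By Step 4 of Section 6 they are Lipschitz in $x$ with constant $C\varepsilon$. As functions of $X=\varepsilon x\in Q$ they do not depend on $\varepsilon$.

## 8. The competitor $\Omega^*$ and an upper bound for its cost

Wrap $D_\varepsilon$ with the profile $R^*$:
$$\Omega^*=\{x\in(-S_0-1,\tfrac1\varepsilon+S_0+1)^k,\ |y|<R^*(x)\},\qquad\alpha_\varepsilon:=|\Omega^*\setminus D_\varepsilon| .$$
This defines the volume for which $D_\varepsilon$ will be a counterexample.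

**Step 1: $\Omega^*$ carries an admissible potential.** $R^*\ge e\,\ell(c)$ is $C\varepsilon$-Lipschitz, and $|y|\le1.1\,\ell(c)$ on $\overline{D_\varepsilon}$ by (13). So $\overline{D_\varepsilon}\subset\Omega^*$ and $\mathrm{dist}(D_\varepsilon,\partial\Omega^*)\ge d_0$ for small $\varepsilon$, with a uniform $d_0>0$. A boundary point of $\Omega^*$ is a boundary point of the box-cylinder or of the tube $\{|y|<R^*(x)\}$. The former is convex. The latter has the exterior cone $\{(x+\xi,y+\eta):\eta\cdot y/|y|\ge C\varepsilon|\xi|\}$ at $(x,y)$, because $|y+\eta|\ge R^*(x)+\eta\cdot y/|y|\ge R^*(x+\xi)$ there. So $\Omega^*$ satisfies an exterior cone condition, and the Dirichlet problem in $\Omega^*\setminus\overline{D_\varepsilon}$ with values $\gamma$ on $\partial D_\varepsilon$ and $0$ on $\partial\Omega^*$ has a solution $u^*$ continuous up to the boundary.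

Every point of $\Omega^*\setminus\overline{D_\varepsilon}$ can be joined to $D_\varepsilon$ inside $\Omega^*$: shrink $y$ to $0$, then move within $\{y=0\}$ to $Q_\varepsilon\times\{0\}\subset D_\varepsilon$. So every component of $\Omega^*\setminus\overline{D_\varepsilon}$ has a boundary point on $\partial D_\varepsilon$, and $u^*>0$ there by the strong maximum principle. Extended by zero, $u^*$ is admissible for $(D_\varepsilon,\alpha_\varepsilon)$. Let $w^*=\gamma-u^*$.

**Step 2: a crude flux bound everywhere.** At $p\in\partial D_\varepsilon$ take the touching ball $B_{c_1}(z)\subset D_\varepsilon$ and fix $0<c_2<d_0$. Then $\overline{B_{c_1+c_2}(z)}\subset\Omega^*$. On $B_{c_1+c_2}(z)\setminus\overline{D_\varepsilon}$ the maximum principle gives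
$$w^*(X)\le\gamma\,\frac{c_1^{2-n}-|X-z|^{2-n}}{c_1^{2-n}-(c_1+c_2)^{2-n}} ,$$
because on $\partial D_\varepsilon$ the left side is $0$ and the right side is nonnegative, and on the outer sphere the right side is $\gamma$. Both sides vanish at $p$, so $u^*_\mu(p)\le C$.

**Step 3: the sharp flux bound away from the ends.** We show that the flux is at most $q^*$ up to a small error. Let $x^0\in Q_\varepsilon$ with $\mathrm{dist}(x^0,\partial Q_\varepsilon)\ge\varepsilon^{-1/2}$. On $\{|x-x^0|<\varepsilon^{-1/2}\}\cap(\Omega^*\setminus\overline{D_\varepsilon})$, where $\ell<|y|<R^*$ with $\ell=\ell(\varepsilon x_1)$, consider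
$$W=A\log\frac{|y|}\ell+\varepsilon\gamma|x-x^0|^2+K\varepsilon\Big[M_1\log\frac{|y|}\ell-\frac{|y|^2-\ell^2}4\Big].$$
The first term is the slice solution, the second pushes $W$ up to $\gamma$ at distance $\varepsilon^{-1/2}$, and the third makes $W$ superharmonic. Here $K=2k\gamma+2$; $M_1$ is uniformly so large that the bracket is $\ge0$ for $\ell\le|y|\le R^*$, which is possible because $(t^2-1)/\log t$ is bounded on bounded subintervals of $(1,\infty)$; and
$$A=\gamma\Big/\log\Big(\frac{R^*(x^0)}{\ell(\varepsilon x^0_1)}-C_1\varepsilon^{1/2}\Big),$$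
with $C_1$ such that $R^*/\ell$ varies by at most $C_1\varepsilon^{1/2}$ on $|x-x^0|\le\varepsilon^{-1/2}$. Since $R^*/\ell\ge e$, $A\le C$ for small $\varepsilon$.

*$W$ is superharmonic.* We have $\Delta\log|y|=0$, $-\Delta\log\ell=\varepsilon^2\beta^2/\ell^2$, $\Delta|y|^2=4$ and $\Delta\ell^2=2\varepsilon^2\beta^2$. Hence
$$\Delta W=(A+K\varepsilon M_1)\frac{\varepsilon^2\beta^2}{\ell^2}+2k\gamma\varepsilon+K\varepsilon\Big(-1+\frac{\varepsilon^2\beta^2}2\Big)\le-2\varepsilon+C\varepsilon^2\le0$$
for small $\varepsilon$.

*$W\ge w^*$ on the boundary.* On $|y|=\ell$: $W\ge0=w^*$. On $|y|=R^*$: $W\ge A\log(R^*/\ell)\ge\gamma$ by the choice of $A$. On $|x-x^0|=\varepsilon^{-1/2}$: $W\ge\gamma$ from the second term. Since $w^*\le\gamma$, we get $w^*\le W$ in the region.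

At $(x^0,y^0)$ with $|y^0|=\ell(\varepsilon x^0_1)$ both functions vanish. There the $y$-gradient of $W$ is $A/\ell+O(\varepsilon)$ in size and the $x$-gradient is $O(\varepsilon)$. Also $A/\ell\le q^*(x^0)+C\varepsilon^{1/2}$, because $q^*=\gamma/(\ell\log(R^*/\ell))$. So
$$u^*_\mu(x^0,y^0)\le|\nabla W(x^0,y^0)|\le\frac A\ell+C\varepsilon\le q^*(x^0)+C\varepsilon^{1/2}.$$

**Step 4: sum up.** Put $I^*=\int_Q2\pi\ell\,\Gamma(q^*)\,dX$. On the lateral part at distance at least $\varepsilon^{-1/2}$ from the ends use Step 3 and the fact that $\Gamma$ is Lipschitz on bounded sets away from $0$; the factor $\sqrt{1+\varepsilon^2\beta^2}$ costs $O(\varepsilon^2)$. The remaining part has area at most $C\varepsilon^{-k+1/2}$ and bounded flux by Step 2. Therefore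
$$\varepsilon^kJ(u^*)\le I^*+C\varepsilon^{1/2}.\tag{14}$$

## 9. A lower bound for every convex configuration

Suppose $u$ is admissible for $(D_\varepsilon,\alpha_\varepsilon)$, $\Omega=D_\varepsilon\cup\{u>0\}$ is convex, and $J(u)\le J(u^*)$. (Convexity is used only in Section 10.) Let $q=u_\mu$.

**Step 1: a priori bounds.** For $t\ge0$, $t\le1+\Gamma(t)/\Gamma(1)$: for $t\le 1$ this is clear, and for $t\ge1$ we have $\Gamma(t)\ge t\,\Gamma(1)$. Hence
$$\int_{\partial D_\varepsilon}q\,d\sigma\le|\partial D_\varepsilon|+\frac{J(u)}{\Gamma(1)}\le C\varepsilon^{-k},\qquad|\Omega|=|D_\varepsilon|+\alpha_\varepsilon=|\Omega^*|\le C\varepsilon^{-k}.$$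

**Step 2: the weighted energy identity, with a small cross term.** This is the step that failed in Section 3.5. Let $\chi(x)=\min(1,\varepsilon^{1/2}\mathrm{dist}(x,\partial Q_\varepsilon))$ on $Q_\varepsilon$ and $\chi=0$ elsewhere. Put $\varphi=m^*\chi$, a function of $x$ only. Then $|\nabla\varphi|\le C\varepsilon^{1/2}$. By (2), (3) and Cauchy–Schwarz, for regular $s$,
$$(\gamma-s)\int\varphi q\,d\sigma\ge\int_{G_s}\varphi|\nabla_yu|^2-C\varepsilon^{1/2}\Big(\int_{G_s}|\nabla u|^2\Big)^{1/2}|\Omega|^{1/2}\ge\int_{G_s}\varphi|\nabla_yu|^2-C\varepsilon^{1/2-k},\tag{15}$$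
where $\int_{G_s}|\nabla u|^2\le\gamma\int q\,d\sigma\le C\varepsilon^{-k}$.

**Step 3: the planar capacity bound in each slice.** For $x\in Q_\varepsilon$ let $\Omega_x=\{y:(x,y)\in\Omega\}$ and $|\Omega_x|=\pi R_x^2$. Since $\Omega_x$ is open and contains the closed disc of radius $\ell=\ell(\varepsilon x_1)$, $R_x>\ell$. Let $V_s$ be the truncation of Lemma 2. The function $V_s(x,\cdot)$ is Lipschitz, equals $\gamma-s$ on $|y|\le\ell$, and $\{V_s(x,\cdot)>0\}\subset\Omega_x$. Outside $(G_s)_x$ it takes only the values $0$ and $\gamma-s$, and the gradient of a Lipschitz function vanishes almost everywhere on its level sets. So $\int_{(G_s)_x}|\nabla_yu|^2dy=\int|\nabla_yV_s(x,\cdot)|^2dy$, and Lemma 1 gives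
$$\int_{(G_s)_x}|\nabla_yu|^2dy\ge\frac{2\pi(\gamma-s)^2}{\log(R_x/\ell)} .$$
Insert this in (15), let $s\to0$, divide by $\gamma$ and rescale. With $S(X)=R_x^2$ for $X=\varepsilon x$ and
$$f(S)=\frac2{\log(S/\ell^2)}=\frac1{\log(R_x/\ell)},$$
we obtain
$$\varepsilon^k\int_{\partial D_\varepsilon}\varphi q\,d\sigma\ge2\pi\gamma\int_Q\chi\,m^*f(S)\,dX-C\varepsilon^{1/2}.\tag{16}$$

**Step 4: the tangent line at $q^*$.** Since $m^*\in\partial\Gamma(q^*)$, on the lateral part over $Q_\varepsilon$
$$\Gamma(q)\ge[\Gamma(q^*)-m^*q^*]+m^*q .$$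
The bracket is bounded, and it is $\le0$ by (9), so the factor $\sqrt{1+\varepsilon^2\beta^2}$ in $d\sigma$ costs only $O(\varepsilon^2)$. Off the lateral part use $\Gamma\ge0$. Since $q\ge0$ and $\varphi\le m^*$, (16) gives
$$\varepsilon^kJ(u)\ge\int_Q2\pi\ell\,[\Gamma(q^*)-m^*q^*]\,dX+2\pi\gamma\int_Q\chi\,m^*f(S)\,dX-C\varepsilon^{1/2}.$$
By (12), $\ell q^*=\gamma f(S^*)$. The function $\chi$, viewed in $X$, is less than $1$ only within $\varepsilon^{1/2}$ of $\partial Q$, so $\int_Q(1-\chi)dX\le C\varepsilon^{1/2}$. Hence
$$\varepsilon^kJ(u)\ge I^*+2\pi\gamma\int_Q\chi\,m^*\,[f(S)-f(S^*)]\,dX-C\varepsilon^{1/2}.\tag{17}$$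

**Step 5: the volume constraint removes the linear term.** With $L=\log(S/\ell^2)$,
$$f'=-\frac2{SL^2},\qquad f''=\frac2{S^2L^2}+\frac4{S^2L^3}>0\quad\text{on }(\ell^2,\infty).$$
So $g(S,S^*)=f(S)-f(S^*)-f'(S^*)(S-S^*)\ge0$, with equality only for $S=S^*$. Set $g=+\infty$ at $S=\ell^2$; then $g(\cdot,S^*)$ is continuous from $[\ell^2,\infty)$ into $[0,\infty]$. By (12),
$$2\pi\gamma\,m^*f'(S^*)=-\frac{\pi\gamma m^*}{R^{*2}\log^2(R^*/\ell)}=-\frac\pi\gamma\,\frac{m^*\ell^2q^{*2}}{R^{*2}}=-\frac{\pi}{\gamma\Theta^2},$$
**a constant**: this is what the slice condition (8) was made for. By the volume constraint,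
$$\int_Q\pi S\,dX\le\varepsilon^k|\Omega|=\varepsilon^k|\Omega^*|\le\int_Q\pi S^*dX+C\varepsilon ,$$
because the part of $\Omega^*$ over $x\notin Q_\varepsilon$ has volume at most $C\varepsilon^{-k+1}$. Since $S\ge0$,
$$\int_Q\chi(S-S^*)\,dX\le\int_Q(S-S^*)\,dX+\int_Q(1-\chi)S^*\,dX\le C\varepsilon^{1/2}.$$
Writing $f(S)-f(S^*)=g+f'(S^*)(S-S^*)$ in (17) we arrive at
$$\varepsilon^kJ(u)\ge I^*+2\pi\gamma\int_Q\chi\,m^*\,g(S,S^*)\,dX-C\varepsilon^{1/2}.\tag{18}$$

## 10. Brunn–Minkowski against the non-concave profile

Recall the Brunn–Minkowski inequality in the plane, $|A+B|^{1/2}\ge|A|^{1/2}+|B|^{1/2}$. If $\Omega$ is convex, then $\Omega_{(1-t)x+tx'}\supset(1-t)\Omega_x+t\,\Omega_{x'}$, so $x\mapsto|\Omega_x|^{1/2}$ is concave where the sections are nonempty. For the cone $\{|y|<1-x\}$, for instance, it is $\sqrt\pi(1-x)$.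

**Step 1: near-optimal convex sections converge to $R^*$.** Suppose that for a sequence $\varepsilon\to0$ there are convex configurations $\Omega_\varepsilon$ for $(D_\varepsilon,\alpha_\varepsilon)$ with $J(u_\varepsilon)\le J(u_\varepsilon^*)$. Comparing (14) and (18), and writing $S_\varepsilon$ for $S$,
$$\int_Q\chi\,m^*\,g(S_\varepsilon,S^*)\,dX\to0 .\tag{19}$$
The functions $\sqrt{S_\varepsilon}$ are positive and, by Brunn–Minkowski, concave on $Q$; they are bounded in $L^2(Q)$ by the volume constraint. They are then uniformly bounded: for a nonnegative concave $\sigma$ on $Q$, the subgraph contains the cone over $Q$ with apex at height $\sigma(\hat X)$ for each $\hat X$, so $\sup_Q\sigma\cdot|Q|\le(k+1)\int_Q\sigma$. Uniformly bounded concave functions are uniformly Lipschitz on compact subsets of $\operatorname{int}Q$. So along a subsequence $\sqrt{S_\varepsilon}\to\varsigma$ locally uniformly in $\operatorname{int}Q$, with $\varsigma$ concave and $\varsigma\ge\ell$.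

**Step 2: contradiction.** In $\operatorname{int}Q$ we have $\chi\to1$, and $m^*\ge c>0$. Fatou's lemma, the continuity of $g(\cdot,S^*)$ and (19) give $\int_Qm^*g(\varsigma^2,S^*)\,dX=0$. So $\varsigma=R^*$ almost everywhere, hence everywhere in $\operatorname{int}Q$ by continuity. That is, $X_1\mapsto R(\ell(X_1))$ is concave on $(0,1)$ and, by continuity, on $[0,1]$. Since $\ell$ is an affine bijection of $[0,1]$ onto $[r_-,r_+]$, $R$ is a concave function of $r$ on $[r_-,r_+]$, which contradicts (11).

Hence for all small $\varepsilon$ every convex configuration for $(D_\varepsilon,\gamma,\alpha_\varepsilon)$ has $J(u)>J(u^*)$, so none is optimal. This proves Theorem 2. $\blacksquare$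

## 11. Affine costs: scaled copies of one potential as a calibration

We prove Theorem 3, starting from the following **quoted result** (A. Henrot, H. Shahgholian, *Existence of classical solutions to a free boundary problem for the p-Laplace operator: (I) the exterior convex case*, J. reine angew. Math. 521 (2000) 85–97; case $p=2$). If $D$ is bounded and convex with uniform interior ball condition, then for each $\lambda>0$ there is a bounded convex $\Omega_\lambda\supset\overline D$ with $C^{2,\alpha'}$ boundary whose potential $U_\lambda$ ($\Delta U_\lambda=0$ in $\Omega_\lambda\setminus\overline D$, $U_\lambda=\gamma$ on $\partial D$, $U_\lambda=0$ on $\partial\Omega_\lambda$) satisfies $|\nabla U_\lambda|=\lambda$ on $\partial\Omega_\lambda$. For the disc of Section 1 this is the annulus with $\gamma/(R\log(R/r))=\lambda$.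

By (3), $J(v)=\frac a\gamma\int|\nabla v|^2+b\,|\partial D|$ for $\Gamma(t)=at+b$. So we must minimize the Dirichlet integral over $\{v>0\}\setminus\overline D$. Place the origin in $D$. We show that $\Omega_\lambda$ is optimal for its own volume, and that every volume occurs.

### 11.1 $\Omega_\lambda$ is optimal for its own volume

Fix $\lambda$ and write $\Omega=\Omega_\lambda$, $U=U_\lambda\in C^2(\overline\Omega\setminus D)$.

**Step 1: $U$ decreases along rays.** The function $x\cdot\nabla U$ is harmonic. On $\partial\Omega$ it equals $-\lambda\,x\cdot\nu<0$ ($\nu$ the outer normal; $0$ is interior to the convex set $\Omega$). On $\partial D$ it is negative by Hopf's lemma and $x\cdot n>0$ for the outer normal $n$ of $D$. So it is negative on $\overline\Omega\setminus D$. Along each ray from $0$, $U$ therefore decreases strictly from $\gamma$ on $\partial D$ to $0$ on $\partial\Omega$; in particular $U>0$ in $\Omega\setminus\overline D$.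

**Step 2: a vector field from the dilations of $U$.** For $x\ne0$ and $t\in[0,\gamma]$ there is a unique $s=s(x,t)>0$ with $x/s\in\overline\Omega\setminus D$ and $U(x/s)=t$. It is continuous, because $x/s$ stays in a compact set that avoids $0$ and the solution is unique. It is $C^1$ by the implicit function theorem applied to a $C^2$ extension of $U$, because $\partial_s[U(x/s)]=-\frac1s\,\frac xs\cdot\nabla U(\frac xs)>0$. Let $U_s=U(\cdot/s)$ and
$$p(x,t)=\nabla U_s(x)\big|_{s=s(x,t)}=\frac1s\,\nabla U(x/s),$$
which is $C^1$. For fixed $s$ we have $p(x,U_s(x))=\nabla U_s(x)$. Taking the divergence and using $\Delta U_s=0$ gives $\mathrm{div}_xp+\partial_tp\cdot p=0$, that is,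
$$2\,\mathrm{div}_xp+\partial_t|p|^2=0 .\tag{20}$$
Let $j(x)=\inf\{s>0:x\in s\,\Omega\}$ be the gauge of $\Omega$ (for the ball of radius $T$ about $0$, $j=|x|/T$). For $t=0$ we have $x/s\in\partial\Omega$, so $s=j(x)$ and $|p(x,0)|=\lambda/j(x)$.

**Step 3: calibration.** Let $v$ be admissible with any volume, and let $\delta\in(0,\gamma)$ be a regular value of $v$. Put $\Phi_\delta(x,t)=\int_\delta^t2p(x,t')\,dt'$. On $\{v>\delta\}\setminus\overline D$, (20) gives
$$\mathrm{div}\big[\Phi_\delta(x,v(x))\big]=2p(x,v)\cdot\nabla v-|p(x,v)|^2+|p(x,\delta)|^2 ,$$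
and therefore
$$|\nabla v|^2\ge2p(x,v)\cdot\nabla v-|p(x,v)|^2=\mathrm{div}\big[\Phi_\delta(x,v(x))\big]-|p(x,\delta)|^2 .$$
Integrate over $\{v>\delta\}\setminus\overline D$. On $\{v=\delta\}$ the field $\Phi_\delta(x,v)$ vanishes; on $\partial D$ the outer normal is $\mu$. Then let $\delta\to0$; $p$ is bounded on bounded sets off $D$, since $s(x,t)$ is bounded below there. We get
$$\int|\nabla v|^2+\lambda^2\int_{\{v>0\}\setminus D}j^{-2}\ge\int_{\partial D}\Phi_0(x,\gamma)\cdot\mu\,d\sigma,$$
with equality for $v=U$, because $p(x,U(x))=\nabla U(x)$. The right side does not depend on $v$. Subtracting,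
$$\int|\nabla v|^2-\int|\nabla U|^2\ge\lambda^2\Big[\int_{\Omega\setminus D}j^{-2}-\int_{\{v>0\}\setminus D}j^{-2}\Big]\ge\lambda^2\big[|\Omega\setminus D|-|\{v>0\}\setminus D|\big].\tag{21}$$
In the last inequality the common part of the two sets cancels, and $j<1$ in $\Omega$, $j\ge1$ outside. If the volumes agree, $\int|\nabla v|^2\ge\int|\nabla U|^2$. So the convex set $\Omega_\lambda$ is optimal for its own volume.

### 11.2 Every volume occurs

Let $V(\lambda)=|\Omega_\lambda\setminus D|$. We show that $V$ maps $(0,\infty)$ onto $(0,\infty)$.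

**Step 1: for $\lambda'>\lambda$, $\ \frac\lambda{\lambda'}\Omega_\lambda\subset\Omega_{\lambda'}\subset\Omega_\lambda$.** Let $\theta$ be maximal with $\theta\Omega_\lambda\subset\Omega_{\lambda'}$. If $\theta\ge1$, the first inclusion holds by star-shapedness. Suppose $\theta<1$. On $\theta\Omega_\lambda\setminus\overline D$ the function $U_\lambda(\cdot/\theta)$ is harmonic, since $\theta\overline D\subset D$. The boundary of this set consists of points of $\partial D$, where $U_\lambda(\cdot/\theta)\le\gamma=U_{\lambda'}$, and points of $\partial(\theta\Omega_\lambda)$, where $U_\lambda(\cdot/\theta)=0\le U_{\lambda'}$. So $U_\lambda(\cdot/\theta)\le U_{\lambda'}$ there. By maximality of $\theta$, $\theta\Omega_\lambda$ and $\Omega_{\lambda'}$ have a common boundary point. It lies outside $\overline D\subset\Omega_{\lambda'}$, the normals agree there, and both functions vanish there. Comparing inward normal derivatives gives $\lambda/\theta\le\lambda'$, so $\theta\ge\lambda/\lambda'$, which is the first inclusion. For the second, let $\theta$ be maximal with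 $\theta\Omega_{\lambda'}\subset\Omega_\lambda$. If $\theta<1$, the same argument gives $\lambda'/\theta\le\lambda$, which is impossible. So $\theta\ge1$.

**Step 2: $V$ is continuous and nonincreasing.** By Step 1, $(\lambda/\lambda')^n|\Omega_\lambda|\le|\Omega_{\lambda'}|\le|\Omega_\lambda|$ for $\lambda'>\lambda$.

**Step 3: $V\to0$ as $\lambda\to\infty$.** Let $\eta>0$ and let $v$ be a fixed admissible function of volume $\eta$, for example the potential of a parallel body of $D$ (it is convex, so the Dirichlet problem is solvable). By (21), $\lambda^2(V(\lambda)-\eta)\le\int|\nabla v|^2<\infty$. So $\limsup_{\lambda\to\infty}V\le\eta$ for every $\eta>0$.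

**Step 4: $V\to\infty$ as $\lambda\to0$.** Otherwise, by monotonicity, $V$ is bounded as $\lambda\to0$. The convex sets $\Omega_\lambda$ all contain one ball inside $D$. A far point of $\Omega_\lambda$ would span with this ball a cone of large volume, so all $\Omega_\lambda$ lie in a fixed ball $B$. By (3), and since $\nabla U_\lambda$ is divergence free,
$$\int|\nabla U_\lambda|^2=\gamma\int_{\partial D}|\nabla U_\lambda|\,d\sigma=\gamma\lambda\,|\partial\Omega_\lambda|\le\gamma\lambda\,|\partial B|\to0,$$
where the inequality is monotonicity of surface area for convex sets. Extend $U_\lambda$ by $\gamma$ in $D$ and by $0$ outside $\Omega_\lambda$. Poincaré's inequality on $H^1_0(B)$ gives $\int|\nabla U_\lambda|^2\ge c_B\int_DU_\lambda^2=c_B\gamma^2|D|>0$, a contradiction.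

So for every $\alpha>0$ there is $\lambda$ with $V(\lambda)=\alpha$, and by Section 11.1 the convex set $\Omega_\lambda$ is an optimal configuration. This proves Theorem 3, and with Theorems 1 and 2 the Corollary. $\blacksquare$
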